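# Linear interference alignment without symbol extensions: the exact number of streams in the symmetric MIMO interference channel

Throughout, $K\ge 3$ is the number of users, $m=K-1\ge 2$, all matrices are complex, and varieties are complex and not necessarily irreducible.

## 1. Channels, tuples of maps, and a numerical sequence

### 1.1 The interference channel and alignment

There are $K$ transmitters with $M$ antennas each and $K$ receivers with $N$ antennas each. Receiver $k$ observes
$$y_k=\sum_{l=1}^K H_{kl}x_l+n_k,$$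
where $H_{kl}$ is an $N\times M$ matrix. Transmitter $l$ wants to reach receiver $l$; all other signals at that receiver are interference. A statement holds for generic channels if it holds for almost all $(H_{kl})_{k,l}$ with respect to Lebesgue measure. Lemma 1 will show that for our purposes this is the same as holding on a nonempty Zariski-open set, so any absolutely continuous distribution is covered.

**Definition 1 (feasibility).** Sending $d\ge 1$ streams per user is feasible for $M\times N$ if, for generic channels, there are precoders $U_l\in\mathbb C^{M\times d}$ and decoders $V_k\in\mathbb C^{N\times d}$ with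
$$V_k^HH_{kl}U_l=0\quad(k\ne l),\qquad \operatorname{rank}(V_k^HH_{kk}U_k)=d\quad\text{for all }k.$$
The value $d=0$ is feasible by convention.

**Definition 2 (normalized degrees of freedom).** $d(M,N)$ is the largest feasible $d$ for $M\times N$, and
$$d^*=\sup_{q\ge1}\frac{d(qM,qN)}{q}.$$

**Example 1.** Let $K=3$. For $M=N=1$ and $d=1$ the rank condition forces the scalars $U_l,V_k$ to be nonzero, and then $V_k^HH_{kl}U_l\neq 0$ for nonzero channels. So $d(1,1)=0$. For $M=N=2$, the choice $d=2$ would make all $U_l,V_k$ invertible and force $H_{kl}=0$, so $d(2,2)\le 1$. And $d=1$ is feasible. For invertible channels let $U_1$ be an eigenvector of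
$$T=H_{21}^{-1}H_{23}H_{13}^{-1}H_{12}H_{32}^{-1}H_{31},\qquad U_2=H_{32}^{-1}H_{31}U_1,\qquad U_3=H_{13}^{-1}H_{12}U_2 .$$
Then $H_{31}U_1=H_{32}U_2$ and $H_{12}U_2=H_{13}U_3$, while $H_{23}U_3=H_{21}TU_1$ is parallel to $H_{21}U_1$. So at each receiver the two interfering vectors lie on one line of $\mathbb C^2$; take $V_k\ne0$ orthogonal to that line. These choices do not involve $H_{kk}$, and $V_k^HH_{kk}U_k\ne0$ for almost all $H_{kk}$. Hence $d(2,2)=1$. The normalization by $q$ matters: for $M=N=1$ it gives $d^*\ge d(2,2)/2=\frac12$ although $d(1,1)=0$.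

### 1.2 Textbook facts

We use the following facts.

* (F1) The Grassmannian of $r$-dimensional subspaces of $\mathbb C^n$ is an irreducible projective variety of dimension $r(n-r)$. Hence for a variety $X$ and a product $P$ of Grassmannians, the projection $X\times P\to X$ maps closed sets to closed sets.
* (F2) (Chevalley) The image of a constructible set under a morphism is constructible. A constructible set that is Zariski dense in an irreducible variety contains a nonempty Zariski-open subset.
* (F3) A nonempty Zariski-open subset of $\mathbb C^n$ is Euclidean dense and its complement has measure zero. A subset of $\mathbb C^n$ that is Euclidean dense, or that contains a nonempty Euclidean-open set, is Zariski dense. In an irreducible variety, finitely many nonempty open sets have nonempty intersection.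
* (F4) If $Y\to X$ is a surjective morphism, then $\dim Y\ge\dim X$.
* (F5) The kernels of a morphism of vector bundles of constant rank form a vector bundle. A vector bundle of rank $r$ over an irreducible base $B$ is irreducible of dimension $\dim B+r$, and its projection to $B$ is an open map. A nonempty open subset of an irreducible variety has the same dimension.
* (F6) The $p\times q$ matrices of rank exactly $r$ form an irreducible variety of dimension $r(p+q-r)$. The condition $\operatorname{rank}\ge r$ is Zariski open.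

### 1.3 Tuples of maps and their subs

The alignment equations only involve subspaces: the span of the columns of $U_l$ and the orthogonal complement of the columns of $V_k$. The next definition records this.

**Definition 3 (tuples and subs).** For $(a,b)\in\mathbb Z_{\ge0}^2$ let $\mathrm{Rep}(a,b)$ be the vector space of tuples $Z=(Z_{kl})_{1\le k\ne l\le K}$ of linear maps $Z_{kl}:A_l\to B_k$, where $A_l=\mathbb C^a$ and $B_k=\mathbb C^b$. A sub of $Z$ of dimension $(a',b')$ is a family of subspaces $A'_l\subset A_l$, $B'_k\subset B_k$ with $\dim A_l'=a'$, $\dim B_k'=b'$ for all $k,l$, and $Z_{kl}A'_l\subset B'_k$ for all $k\ne l$.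

We write $Z_k=(Z_{kl})_{l\ne k}:\bigoplus_{l\ne k}A_l\to B_k$ for the map that collects everything arriving at $B_k$. Its source has dimension $ma$.

**Definition 4 (the arrow).** We write $(a',b')\hookrightarrow(a,b)$ if every $Z\in\mathrm{Rep}(a,b)$ has a sub of dimension $(a',b')$. In particular $0\le a'\le a$ and $0\le b'\le b$.

The set of $Z$ having a sub of dimension $(a',b')$ is the image of a closed subset of $\mathrm{Rep}(a,b)\times\prod(\text{Grassmannians})$ under the projection to $\mathrm{Rep}(a,b)$. By (F1) it is Zariski closed. So to prove $(a',b')\hookrightarrow(a,b)$ it suffices to find the sub for a Zariski-dense set of $Z$. This will be called the closedness principle.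

**Example 2.** Let $K=3$. Example 1 shows that a dense set of $Z\in\mathrm{Rep}(2,2)$ has a sub of dimension $(1,1)$, namely $A'_l=\mathbb CU_l$ and $B'_k$ the line of interference. So $(1,1)\hookrightarrow(2,2)$. On the other hand $(1,1)\not\hookrightarrow(1,2)$: a sub of dimension $(1,1)$ of $Z\in\mathrm{Rep}(1,2)$ has $A'_l=A_l$, so the two vectors $Z_{12}(1),Z_{13}(1)\in\mathbb C^2$ would lie on one line, which is false for generic $Z$.

**Definition 5 (pairing).** $\langle(a,b),(a',b')\rangle=aa'+bb'-m\,ab'.$ It is bilinear and not symmetric.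

**Example 3.** For $K=3$: $\langle(1,1),(1,1)\rangle=1+1-2=0$ and $\langle(1,1),(0,1)\rangle=0+1-2=-1$. These are $\langle\alpha',\alpha-\alpha'\rangle$ for the two pairs of Example 2. Lemma 2 will show that a negative value excludes the arrow.

### 1.4 The number $\lambda$, the sequence $s_n$, and the breakpoints

**Definition 6.** Let $\lambda=\tfrac12\big(K-1-\sqrt{(K-1)^2-4}\big)$ and, for $p\ge1$,
$$\gamma(p)=\frac{\sum_{k=-(p-1)}^{p-1}\lambda^k}{\sum_{k=-p}^{p}\lambda^k},\qquad \gamma'(p)=\lambda\,\frac{\sum_{k=0}^{p-2}\lambda^{2k}}{\sum_{k=0}^{p-1}\lambda^{2k}}.$$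
Let $s_0=0$, $s_1=1$, $s_{n+1}=ms_n-s_{n-1}$.

Since $\lambda$ is the smaller root of $x^2-mx+1$ and the product of the roots is $1$, we have $\lambda\in(0,1]$ and $\lambda+\lambda^{-1}=m$. For $\theta>0$, from $\theta^2-m\theta+1=(\theta-\lambda)(\theta-\lambda^{-1})$,
$$\theta+\theta^{-1}\le m\iff\theta\in[\lambda,1/\lambda].\tag{1}$$
Next, for $n\ge1$,
$$s_n=\sum_{i=0}^{n-1}\lambda^{\,n-1-2i}>0.\tag{2}$$
Indeed the sum is $1$ for $n=1$ and $\lambda+\lambda^{-1}=m$ for $n=2$. Multiplying it by $\lambda+\lambda^{-1}$ gives the exponents $n,n-2,\dots,-(n-2)$ and $n-2,\dots,-n$; together these are the exponents of the $(n+1)$-st and the $(n-1)$-st sums, which is the recursion.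

The exponents in $s_p$ are $p-1,p-3,\dots,-(p-1)$ and those in $s_{p-1}$ are $p-2,p-4,\dots,-(p-2)$; together they are all integers from $-(p-1)$ to $p-1$. Also $s_p=\lambda^{-(p-1)}\sum_{k=0}^{p-1}\lambda^{2k}$. Hence
$$\gamma(p)=\frac{s_{p-1}+s_p}{s_p+s_{p+1}},\qquad\gamma'(p)=\frac{s_{p-1}}{s_p}.\tag{3}$$
Substituting $s_{p+1}=ms_p-s_{p-1}$, and then $s_{p-2}=ms_{p-1}-s_p$,
$$s_p^2-s_{p-1}s_{p+1}=s_p^2-ms_{p-1}s_p+s_{p-1}^2=s_{p-1}^2-s_{p-2}s_p=\dots=s_1^2-s_0s_2=1.$$
Therefore $\gamma'(p+1)-\gamma'(p)=\frac{1}{s_ps_{p+1}}>0$. As $\gamma(p)$ is the mediant of $\gamma'(p)=\frac{s_{p-1}}{s_p}$ and $\gamma'(p+1)=\frac{s_p}{s_{p+1}}$,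
$$\gamma'(p)<\gamma(p)<\gamma'(p+1).$$
Finally $\gamma'(1)=0$ and $\gamma'(p)\to\lambda$: for $\lambda<1$ the two geometric sums in Definition 6 have the same limit, and for $\lambda=1$ we have $\gamma'(p)=(p-1)/p$. So $\gamma'(p)<\lambda$ for all $p$, and the intervals $[\gamma'(p),\gamma'(p+1)]$, $p\ge1$, cover $[0,\lambda)$.

From $s_{p-1}+2s_p+s_{p+1}=(m+2)s_p$ and $K+1=m+2$ we get $\gamma(p)+1=\frac{(K+1)s_p}{s_p+s_{p+1}}$, so
$$\frac{\gamma(p)+1}{\gamma(p)(K+1)}=\frac{s_p}{s_{p-1}+s_p},\qquad\frac{\gamma(p)+1}{K+1}=\frac{s_p}{s_p+s_{p+1}}.\tag{4}$$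

**Example 4.** For $K=3$: $\lambda=1$, $s_n=n$, $\gamma'(p)=\frac{p-1}{p}$, $\gamma(p)=\frac{2p-1}{2p+1}$. For $K=4$: $\lambda=\frac{3-\sqrt5}2\approx0.382$, the sequence $s_n$ begins $0,1,3,8,21$, the $\gamma'(p)$ begin $0,\frac13,\frac38,\frac8{21}$, and the $\gamma(p)$ begin $\frac14,\frac4{11},\frac{11}{29}$. For all $K$, $\gamma(1)=\frac1K$ and $\gamma'(2)=\frac1{K-1}$.

## 2. The conjectured staircase for $d^*$ and the exact integer theorem

How many streams per user can be sent, as a function of $M$ and $N$? By how much can a large common scaling of the antenna numbers help? The following is Conjecture 4.1 of the text "Universidad De Cantabria" (https://gtas.unican.es/files/pub//phd_dissertation_oscargonzalez.pdf); the formula numbers are kept from there.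

**Conjecture 4.1.** For the $K$-user ($K\ge3$) $M\times N$ interference channel with $M/N\in(0,1]$, $d^*$ is given by
$$d^*=\begin{cases}\dfrac{\gamma(p)+1}{\gamma(p)(K+1)}M,&\gamma'(p)\le\frac MN\le\gamma(p)\\[2mm]\dfrac{\gamma(p)+1}{K+1}N,&\gamma(p)\le\frac MN\le\gamma'(p+1)\end{cases}\quad p\in\mathbb Z^+,\tag{4.46}$$
when $M/N\le\lambda$, and by
$$d^*=\frac{M+N}{K+1}\tag{4.48}$$
when $M/N\ge\lambda$.

For $K=3$ the graph is a staircase: $d^*=M$ up to ratio $\frac13$, then $\frac N3$ up to $\frac12$, then $\frac{2M}3$ up to $\frac35$, then $\frac{2N}5$ up to $\frac23$, and so on, with infinitely many steps accumulating at ratio $1$.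

The conjecture is true for every $K\ge3$. We prove a statement about actual integers $d$, before any scaling.

**Theorem.** Let $K\ge3$, $1\le M\le N$, $d\ge1$.

* (i) If $M/N\ge\lambda$: $d$ streams per user are feasible iff $(K+1)d\le M+N$.
* (ii) If $\gamma'(p)\le M/N\le\gamma'(p+1)$ for some $p\ge1$: $d$ streams per user are feasible iff
$$(s_{p-1}+s_p)\,d\le s_pM\quad\text{and}\quad(s_p+s_{p+1})\,d\le s_pN.\tag{5}$$

**Corollary (Conjecture 4.1 holds).** $d(M,N)=\lfloor d^*\rfloor$ with $d^*$ as in the conjecture, and the supremum defining $d^*$ is attained. Explicitly, for $1\le M\le N$,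
$$d(M,N)=\begin{cases}\min\Big\{\Big\lfloor\dfrac{s_pM}{s_{p-1}+s_p}\Big\rfloor,\Big\lfloor\dfrac{s_pN}{s_p+s_{p+1}}\Big\rfloor\Big\},&\gamma'(p)\le M/N\le\gamma'(p+1),\\[3mm]\Big\lfloor\dfrac{M+N}{K+1}\Big\rfloor,&M/N\ge\lambda.\end{cases}$$

**Proof of the Corollary from the Theorem.** The explicit formula is a restatement of the Theorem. Scaling by $q$ does not change $M/N$, so we stay in the same case. In case (i), $d(qM,qN)=\lfloor q(M+N)/(K+1)\rfloor$. Hence $d(qM,qN)/q\le(M+N)/(K+1)$, with equality for $q=K+1$. This is (4.48).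

In case (ii), $d(qM,qN)=\lfloor qx\rfloor$ with
$$x=\min\Big(\frac{s_pM}{s_{p-1}+s_p},\frac{s_pN}{s_p+s_{p+1}}\Big)\in\mathbb Q .$$
So $d(qM,qN)/q\le x$, with equality when $q$ is a denominator of $x$. The first term is the smaller one iff $\frac MN\le\frac{s_{p-1}+s_p}{s_p+s_{p+1}}=\gamma(p)$. By (4), $x$ is exactly (4.46). Taking $q=1$ in both cases gives $d(M,N)=\lfloor d^*\rfloor$.

It remains to look at $M/N=\lambda$, which lies in no interval of (4.46), since $\gamma'(p)<\lambda$ for all $p$. For $K\ge4$ we have $(K-2)^2<(K-1)^2-4<(K-1)^2$ (the first inequality says $2K>7$), so $(K-1)^2-4$ is not a square and $\lambda$ is irrational. So $M/N=\lambda$ occurs only for $K=3$, $M=N$. There case (i) applies and (4.48) gives $N/2$, which is also the limit value $M/(1+\lambda)$ of (4.46). $\square$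

The rest of the notes proves the Theorem.

## 3. Feasibility as an arrow $(d,N-d)\hookrightarrow(M,N)$

**Lemma 1.** $d\ge1$ is feasible for $M\times N$ iff $(d,N-d)\hookrightarrow(M,N)$. (For $d>\min(M,N)$ both sides are false.)

**Proof.** The purpose is to remove the direct channels $H_{kk}$ and to replace "almost all" by "all".

Suppose $d$ is feasible. If $U_l,V_k$ solve the problem for a channel, the rank condition forces them to have rank $d$. Put $A'_l=\operatorname{col}U_l$ and $B'_k=(\operatorname{col}V_k)^\perp$, of dimensions $d$ and $N-d$. The equation $V_k^HH_{kl}U_l=0$ says $H_{kl}A'_l\subset B'_k$. So the off-diagonal part $(H_{kl})_{k\ne l}$ has a sub of dimension $(d,N-d)$. A set of full measure of channels is dense, and so is its projection to the off-diagonal channels. By the closedness principle, $(d,N-d)\hookrightarrow(M,N)$.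

Conversely let $(d,N-d)\hookrightarrow(M,N)$. For each off-diagonal channel take a sub and choose full-rank $U_l,V_k$ with $\operatorname{col}U_l=A'_l$ and $(\operatorname{col}V_k)^\perp=B'_k$. With these fixed, $\det(V_k^HH_{kk}U_k)$ is a polynomial in $H_{kk}$. It is not identically zero: at
$$H_{kk}=V_k(V_k^HV_k)^{-1}(U_k^HU_k)^{-1}U_k^H$$
it equals $1$. So for every off-diagonal channel, a dense set of direct channels admits a solution, and the set of all channels admitting a solution is dense. This set is the projection of a set defined by polynomial equations and inequations in the entries of $H_{kl}$, $U_l$ and $V_k^H$ (the entries of $V_k^H$ serve as variables), so it is constructible by (F2). Being dense, it contains a nonempty Zariski-open set by (F2), and so almost all channels by (F3). $\square$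

From now on
$$\alpha=(M,N),\qquad\beta=(d,N-d),\qquad\eta=\alpha-\beta=(M-d,d),$$
and feasibility means $\beta\hookrightarrow\alpha$.

## 4. Two cases by hand: $(K-1)M\le N$, and $K=3$ with $M=N$

Suppose first that $mM\le N$. We claim that $d$ is feasible iff $d\le M$ and $Kd\le N$; this is case (ii) for $p=1$, where $s_0=0$, $s_1=1$, $s_2=m$.

If $d\le M$ and $Kd\le N$, take any $Z\in\mathrm{Rep}(M,N)$ and any $d$-dimensional $A'_l$. The interference $\sum_{l\ne k}Z_{kl}A'_l$ has dimension at most $md\le N-d$, so it fits into some $B'_k$ of dimension $N-d$. By Lemma 1, $d$ is feasible. (This half did not use $mM\le N$.) Conversely, since $mM\le N$, for generic $Z$ each $Z_k:\bigoplus_{l\ne k}A_l\to B_k$ is injective. Then for any sub, $\bigoplus_{l\ne k}A'_l$ embeds into $B'_k$, so $md\le N-d$. The interference cannot overlap at all.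

Now let $K=3$ and $M=N$. Let all $Z_{kl}$ be invertible and $d\le N/2$. As in Example 1, let $A'_1$ be a $d$-dimensional invariant subspace of $T=Z_{21}^{-1}Z_{23}Z_{13}^{-1}Z_{12}Z_{32}^{-1}Z_{31}$, which exists over $\mathbb C$, and put $A'_2=Z_{32}^{-1}Z_{31}A'_1$, $A'_3=Z_{13}^{-1}Z_{12}A'_2$. Then $Z_{31}A_1'=Z_{32}A_2'$, $Z_{12}A_2'=Z_{13}A'_3$, and $Z_{23}A'_3=Z_{21}TA'_1=Z_{21}A'_1$. The interference at each receiver has dimension $d\le N-d$, so there is a sub of dimension $(d,N-d)$. Hence every $d\le N/2$ is feasible: here the interference overlaps perfectly.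

Between these two extremes, and for $K\ge4$ with $M=N$, explicit constructions of this kind are not at hand, and we need an indirect argument.

## 5. The dimension count, and why it is not enough: the $4\times8$ channel

The first thing to try is to count parameters against equations.

**Lemma 2 (dimension count).** If $\alpha'\hookrightarrow\alpha$ and $\alpha''=\alpha-\alpha'$, then $\langle\alpha',\alpha''\rangle\ge0$.

**Proof.** Let $\alpha'=(a',b')$ and $\alpha''=(a'',b'')$. Consider the variety of pairs ($Z$, sub of $Z$ of dimension $\alpha'$). The possible families $(A'_l),(B'_k)$ form a product of Grassmannians of dimension $K(a'a''+b'b'')$ by (F1). For a fixed family, the condition on $Z_{kl}$ is that the composite $A'_l\to B_k\to B_k/B'_k$ vanishes: $a'b''$ independent linear equations for each of the $K(K-1)=Km$ pairs $k\ne l$. So the variety is a vector bundle, of dimension $\dim\mathrm{Rep}(\alpha)+K(a'a''+b'b''-m\,a'b'')$ by (F5). By assumption it surjects onto $\mathrm{Rep}(\alpha)$, so (F4) gives $K\langle\alpha',\alpha''\rangle\ge0$.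 $\square$

For $\beta\hookrightarrow\alpha$ this says
$$0\le\langle\beta,\eta\rangle=d(M-d)+(N-d)d-md^2=d\,\big(M+N-(K+1)d\big).\tag{6}$$
So for $d\ge1$, **feasibility implies $(K+1)d\le M+N$, for all $M\le N$.** In particular, the necessity half of part (i) of the Theorem is proved. With Section 4, the case $K=3$, $M=N$ is finished: $d(N,N)=\lfloor N/2\rfloor$.

One would like to say that the count is also sufficient. It is not. Let $K=3$, $M=4$, $N=8$, $d=3$. Then $(K+1)d=12=M+N$, so $\langle\beta,\eta\rangle=0$ and the count is satisfied. But $mM=8=N$, so by Section 4 we need $Kd\le N$, and $9>8$. The variety of pairs ($Z$, sub of dimension $(3,5)$) has exactly the dimension of $\mathrm{Rep}(4,8)$, yet it does not map onto it: it lies entirely over those $Z$ for which some $Z_k$ is singular, and the dimension is used up by fibers that are too large.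

In general (4.46) lies on or below the counting bound. If $M/N\le\gamma(p)$, then $\frac{\gamma(p)+1}{\gamma(p)(K+1)}M=\frac{M+M/\gamma(p)}{K+1}\le\frac{M+N}{K+1}$. If $M/N\ge\gamma(p)$, then $\frac{\gamma(p)+1}{K+1}N=\frac{\gamma(p)N+N}{K+1}\le\frac{M+N}{K+1}$. Equality holds exactly at $M/N=\gamma(p)$.

So two things are needed. We need a sufficient condition for $\beta\hookrightarrow\alpha$ that is stronger than the single inequality $\langle\beta,\eta\rangle\ge0$ (Section 6), and, when $M/N<\lambda$, a necessary condition sharper than the count (Section 8).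

## 6. Generic homomorphisms and a sufficient criterion

To show that subs exist for a dense set of $Z$, we can linearize: build one $Z=X\oplus Y$ that has a sub $X$ of dimension $\beta$ with quotient $Y$, and check that by moving the sub we can follow every first-order change of $Z$. The obstruction is the cokernel of an explicit linear map. The point is that this generic cokernel can be computed exactly, from the kernel and the image of a generic homomorphism $X\to Y$. The following adapts an argument of Schofield on general representations of quivers; we give the full proof.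

**Proposition 6.** Let $\beta,\eta\in\mathbb Z_{\ge0}^2$. Suppose $\langle\kappa,c\rangle\ge0$ for all $\kappa,c\in\mathbb Z_{\ge0}^2$ with $\kappa\hookrightarrow\beta$ and $\eta-c\hookrightarrow\eta$. Then $\beta\hookrightarrow\beta+\eta$.

Taking $\kappa=\beta$, $c=\eta$ shows that the hypothesis contains the dimension count. It asks for more, and it does see the $4\times8$ example. There $\beta=(3,5)$, $\eta=(1,3)$, $K=3$. Every $Y\in\mathrm{Rep}(1,3)$ has a sub of dimension $(1,2)$, since the two vectors arriving at $B_k$ span at most a plane. So $c=(0,1)$ is allowed, and with $\kappa=\beta$ we get $\langle(3,5),(0,1)\rangle=5-2\cdot3=-1<0$.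

**Proof.** Write $\beta=(\beta_s,\beta_t)$, $\eta=(\eta_s,\eta_t)$, and so on ($s$ for source, $t$ for target). For $X\in\mathrm{Rep}(\beta)$ and $Y\in\mathrm{Rep}(\eta)$ let
$$\Delta_{X,Y}:\ \bigoplus_l\mathrm{Hom}(\mathbb C^{\beta_s},\mathbb C^{\eta_s})\oplus\bigoplus_k\mathrm{Hom}(\mathbb C^{\beta_t},\mathbb C^{\eta_t})\to\bigoplus_{k\ne l}\mathrm{Hom}(\mathbb C^{\beta_s},\mathbb C^{\eta_t}),$$
$$(f_l),(g_k)\mapsto(g_kX_{kl}-Y_{kl}f_l)_{k\ne l},$$
and put $\mathrm{Hom}(X,Y)=\ker\Delta_{X,Y}$. An element of $\mathrm{Hom}(X,Y)$ is a family of maps with $g_kX_{kl}=Y_{kl}f_l$.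

**Step 1: if $\Delta_{X,Y}$ is surjective for some $X,Y$, then $\beta\hookrightarrow\alpha:=\beta+\eta$.** This step turns the problem into linear algebra. Let $R\subset\mathrm{Rep}(\alpha)$ be the linear subspace of tuples that map the coordinate subspace $\mathbb C^{\beta_s}\subset\mathbb C^{\alpha_s}$ into $\mathbb C^{\beta_t}\subset\mathbb C^{\alpha_t}$. Let $G=GL_{\alpha_s}^K\times GL_{\alpha_t}^K$ act on $\mathrm{Rep}(\alpha)$ by base change, $Z_{kl}\mapsto g^t_kZ_{kl}(g^s_l)^{-1}$, and let $\Phi:G\times R\to\mathrm{Rep}(\alpha)$, $(g,r)\mapsto g\cdot r$. Every point $g\cdot r$ of the image has a sub of dimension $\beta$, namely the images under $g$ of the coordinate subspaces. At $(1,Z)$ with $Z=X\oplus Y\in R$ the differential is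
$$\big((\xi^s_l),(\xi^t_k),r\big)\mapsto(\xi^t_kZ_{kl}-Z_{kl}\xi^s_l)_{k\ne l}+r.$$
The summand $r$ ranges over $R$, so $d\Phi$ is surjective iff it is surjective modulo $R$, that is, on the blocks $\mathrm{Hom}(\mathbb C^{\beta_s},\mathbb C^{\eta_t})$. Let $f_l\in\mathrm{Hom}(\mathbb C^{\beta_s},\mathbb C^{\eta_s})$ and $g_k\in\mathrm{Hom}(\mathbb C^{\beta_t},\mathbb C^{\eta_t})$ be the corresponding blocks of $\xi^s_l$ and $\xi^t_k$; they are arbitrary. Since $Z$ is block diagonal with blocks $X$ and $Y$, the block of $\xi^t_kZ_{kl}-Z_{kl}\xi^s_l$ that we look at is $g_kX_{kl}-Y_{kl}f_l$. So modulo $R$ the differential is $\Delta_{X,Y}$, which is surjective. Hence the image of $\Phi$ contains a nonempty Euclidean-open set, is Zariski dense by (F3), and the closedness principle gives $\beta\hookrightarrow\alpha$.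

**Step 2: the kernel and image of a generic homomorphism.** This step produces from a generic $\varphi\in\mathrm{Hom}(X,Y)$ the pair $(\kappa,c)$ to which the hypothesis will be applied. Let $h$ and $e$ be the minimal dimensions of $\ker\Delta_{X,Y}$ and $\operatorname{coker}\Delta_{X,Y}$. Both are attained exactly where $\Delta_{X,Y}$ has maximal rank, which is a nonempty open set $U\subset\mathrm{Rep}(\beta)\times\mathrm{Rep}(\eta)$. Subtracting the dimension of the target of $\Delta_{X,Y}$ from that of its source,
$$h-e=K\beta_s\eta_s+K\beta_t\eta_t-Km\,\beta_s\eta_t=K\langle\beta,\eta\rangle.\tag{7}$$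
Let $\mathcal H_U=\{(X,Y,\varphi):(X,Y)\in U,\ \varphi\in\mathrm{Hom}(X,Y)\}$. By (F5) it is a vector bundle of rank $h$ over $U$, hence irreducible of dimension $\dim U+h$. Let $\mathcal H^\circ\subset\mathcal H_U$ be the set where the rank of each component $f_l$, $g_k$ of $\varphi$ equals its maximum over $\mathcal H_U$. It is a finite intersection of nonempty open sets, so it is nonempty and open.

The maximal ranks do not depend on $l$ or $k$. Indeed $S_K$ acts by permuting the indices $k$ and $l$ simultaneously. This preserves the index set $\{k\ne l\}$ and the rank of $\Delta_{X,Y}$, so $U$ is invariant and $S_K$ acts on $\mathcal H_U$, permuting the $f_l$ transitively and the $g_k$ transitively. So on $\mathcal H^\circ$ we have $\operatorname{rank}f_l=\rho_s$ for all $l$ and $\operatorname{rank}g_k=\rho_t$ for all $k$. Put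
$$\rho=(\rho_s,\rho_t),\qquad\kappa=\beta-\rho,\qquad c=\eta-\rho,$$
all in $\mathbb Z_{\ge0}^2$.

The projection $\mathcal H_U\to U$ is open, so for all $(X,Y)$ in a nonempty open set there is $\varphi\in\mathrm{Hom}(X,Y)$ with these ranks. From $g_kX_{kl}=Y_{kl}f_l$ we get $X_{kl}(\ker f_l)\subset\ker g_k$ and $Y_{kl}(\operatorname{im}f_l)\subset\operatorname{im}g_k$. So $\ker\varphi$ is a sub of $X$ of dimension $\kappa$, and $\operatorname{im}\varphi$ is a sub of $Y$ of dimension $\rho$. As $(X,Y)$ runs through a nonempty open set, $X$ and $Y$ run through dense sets. By the closedness principle,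
$$\kappa\hookrightarrow\beta,\qquad\eta-c=\rho\hookrightarrow\eta.$$

**Step 3: computing $h$ a second time, by fixing $\varphi$ first.** In Step 2 we chose $(X,Y)$ and then $\varphi$; here we do it in the other order and compare dimensions. Let $\mathcal H_\rho$ be the variety of all $(X,Y,\varphi)$ with $(X,Y)\in\mathrm{Rep}(\beta)\times\mathrm{Rep}(\eta)$, $\varphi\in\mathrm{Hom}(X,Y)$, all $f_l$ of rank exactly $\rho_s$ and all $g_k$ of rank exactly $\rho_t$. By (F6) the tuples $\varphi$ with these ranks form an irreducible variety of dimension $K\sum_{v\in\{s,t\}}\rho_v(\beta_v+\eta_v-\rho_v)$. Fix such a $\varphi$ and $k\ne l$, and consider the linear map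
$$(X_{kl},Y_{kl})\mapsto g_kX_{kl}-Y_{kl}f_l\in\mathrm{Hom}(\mathbb C^{\beta_s},\mathbb C^{\eta_t}).$$
The maps $g_kX_{kl}$ are exactly the maps with image in $\operatorname{im}g_k$, a space of dimension $\beta_s\rho_t$. The maps $Y_{kl}f_l$ are exactly the maps vanishing on $\ker f_l$, a space of dimension $\rho_s\eta_t$. The intersection consists of maps $\mathbb C^{\beta_s}/\ker f_l\to\operatorname{im}g_k$ and has dimension $\rho_s\rho_t$. So the linear map has rank $\beta_s\rho_t+\rho_s\eta_t-\rho_s\rho_t$, the same for all $\varphi$. By (F5), $\mathcal H_\rho$ is a vector bundle over an irreducible base, hence irreducible, and with $\dim U=\dim\mathrm{Rep}(\beta)+\dim\mathrm{Rep}(\eta)$,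
$$\dim\mathcal H_\rho=\dim U+K\Big[\sum_v\rho_v(\beta_v+\eta_v-\rho_v)-m(\beta_s\rho_t+\rho_s\eta_t-\rho_s\rho_t)\Big].$$
The bracket equals $\langle\kappa,\rho\rangle+\langle\rho,\eta\rangle$. Indeed $\langle\kappa,\rho\rangle=\sum_v(\beta_v-\rho_v)\rho_v-m(\beta_s-\rho_s)\rho_t$ and $\langle\rho,\eta\rangle=\sum_v\rho_v\eta_v-m\rho_s\eta_t$.

The set $\mathcal H^\circ$ is exactly the part of $\mathcal H_\rho$ lying over $U$. So it is nonempty and open both in $\mathcal H_U$ and in $\mathcal H_\rho$, and both are irreducible. Hence $\dim U+h=\dim\mathcal H_\rho$, that is,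
$$h=K\big(\langle\kappa,\rho\rangle+\langle\rho,\eta\rangle\big).$$

**Step 4: the cokernel vanishes.** By (7) and $\beta=\kappa+\rho$,
$$e=h-K\langle\beta,\eta\rangle=K\big(\langle\kappa,\rho\rangle+\langle\rho,\eta\rangle-\langle\kappa,\eta\rangle-\langle\rho,\eta\rangle\big)=K\langle\kappa,\rho-\eta\rangle=-K\langle\kappa,c\rangle.$$
By hypothesis $\langle\kappa,c\rangle\ge0$, and $e\ge0$, so $e=0$. Then $\Delta_{X,Y}$ is surjective for $(X,Y)\in U$, and Step 1 gives $\beta\hookrightarrow\beta+\eta$. $\square$

To use Proposition 6 we do not need to know all $\kappa$ and $c$. It is enough to control their slopes.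

**Lemma 7.** Let $r_1\ge0$, $0\le r_2\le m$, $(m-r_2)r_1\le1$. If $\kappa,c$ have nonnegative entries, $\kappa_s\le r_1\kappa_t$ and $c_s\ge r_2c_t$, then $\langle\kappa,c\rangle\ge0$.

**Proof.** Adding and subtracting $r_2\kappa_sc_t$,
$$\langle\kappa,c\rangle=\kappa_s(c_s-r_2c_t)+c_t\big(\kappa_t-(m-r_2)\kappa_s\big).$$
The first term is $\ge0$. Since $m-r_2\ge0$ and $\kappa_s\le r_1\kappa_t$, the second is at least $c_t\kappa_t\big(1-(m-r_2)r_1\big)\ge0$. $\square$

So the task is now this: find $r_1$ bounding the slope $\kappa_s/\kappa_t$ of every $\kappa\hookrightarrow\beta$ from above, and $r_2$ bounding the slope $c_s/c_t$ of every quotient dimension $c$ of $\eta$ from below, with $(m-r_2)r_1\le1$.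

## 7. Slopes in $[\lambda,1/\lambda]$, and the proof of part (i)

For slopes in this range, the dimension count already gives what we need.

**Lemma 3.** Let $\theta\in[\lambda,1/\lambda]$, $\ell(a,b)=a-\theta b$, $\alpha'\hookrightarrow\alpha$, $\alpha''=\alpha-\alpha'$. If $\ell(\alpha)\le0$ then $\ell(\alpha')\le0$. If $\ell(\alpha)\ge0$ then $\ell(\alpha'')\ge0$.

**Proof.** Write $\alpha'=(a',b')$, $\alpha''=(a'',b'')$. Since $\ell(\alpha)=\ell(\alpha')+\ell(\alpha'')$, if either claim fails then $\ell(\alpha')>0>\ell(\alpha'')$, that is, $a'>\theta b'$ and $a''<\theta b''$. So $a'>0$ and $b''>0$. Hence $a'a''<\theta\,a'b''$ and $b'b''<\theta^{-1}a'b''$, and by (1)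
$$\langle\alpha',\alpha''\rangle=a'a''+b'b''-m\,a'b''<a'b''\big(\theta+\theta^{-1}-m\big)\le0,$$
contradicting Lemma 2. $\square$

**Proof of part (i) of the Theorem.** Necessity is (6). For sufficiency let $\lambda N\le M\le N$ and $(m+2)d\le M+N$.

**Step 1: locate the slopes of $\beta$ and $\eta$.** We want to know that Lemma 3 is applicable. Since $M\le N$, $d\le\frac{2N}{m+2}\le\frac N2$. So $N-d\ge\frac{mN}{m+2}>0$ and
$$\frac d{N-d}\le\frac2m\le1\le\frac1\lambda.$$
Also, from $d\le\frac{M+N}{m+2}$,
$$\frac{M-d}d\ge\frac{(m+2)M}{M+N}-1=\frac{(m+1)M-N}{M+N}\ge\lambda.$$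
The last inequality is equivalent to $M(m+1-\lambda)\ge N(1+\lambda)$. Using $m-\lambda=\frac1\lambda$ this reads $M\big(1+\frac1\lambda\big)\ge N(1+\lambda)$, i.e. $M\ge\lambda N$, which holds. In particular $M\ge d$, so $\beta$ and $\eta$ have nonnegative entries.

**Step 2: choose $r_1$ and $r_2$.** We take the slopes of $\beta$ and $\eta$, truncated to the range of Lemma 3:
$$r_1=\max\Big(\lambda,\frac d{N-d}\Big),\qquad r_2=\min\Big(\frac1\lambda,\frac{M-d}d\Big).$$
By Step 1 both lie in $[\lambda,1/\lambda]$, and $r_2\le\frac1\lambda\le m$. Let $\kappa\hookrightarrow\beta$ and $\eta-c\hookrightarrow\eta$. Since $d\le r_1(N-d)$, the first claim of Lemma 3 with $\theta=r_1$ gives $\kappa_s\le r_1\kappa_t$. Since $M-d\ge r_2d$, the second claim with $\theta=r_2$, applied to the sub dimension $\eta-c$ of $\eta$, gives $c_s\ge r_2c_t$.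

**Step 3: check $(m-r_2)r_1\le1$.** This is where the counting inequality enters.

* If $r_1=\lambda$: $(m-r_2)\lambda\le(m-\lambda)\lambda=1$.
* If $r_2=1/\lambda$: $(m-1/\lambda)r_1=\lambda r_1\le1$.
* Otherwise $r_1=\frac d{N-d}$ and $r_2=\frac{M-d}d$, so $(m-r_2)r_1=\dfrac{(m+1)d-M}{N-d}$, and this is $\le1$ because $(m+2)d\le M+N$.

By Lemma 7, $\langle\kappa,c\rangle\ge0$ for all such $\kappa,c$. By Proposition 6, $\beta\hookrightarrow\alpha$, and by Lemma 1, $d$ is feasible. $\square$

**Example 5.** Let $K=4$, $M=N=5$, $d=2$, so $(K+1)d=10=M+N$. Here $\beta=(2,3)$, $\eta=(3,2)$, $r_1=\frac23$, $r_2=\frac32$, and $(m-r_2)r_1=\frac32\cdot\frac23=1$. So two streams per user are feasible, with no room to spare, and no explicit solution was needed.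

## 8. Reflection, and slopes below $\lambda$

When $M/N<\lambda$ the relevant slopes drop below $\lambda$. There $\theta+\theta^{-1}-m>0$, and the proof of Lemma 3 gives no contradiction. The $4\times8$ example shows what to use instead: the maps $Z_k:\bigoplus_{l\ne k}A_l\to B_k$. If $ma<b$ they are generically injective, and this alone restricts the subs. If $ma\ge b$ they are generically surjective with kernels $L_k$ of dimension $ma-b$. The inclusions $L_k\subset\bigoplus_{l\ne k}A_l$ form again a tuple of the same kind, with dimension $(ma-b,a)$.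

**Lemma 4 (reflection).** Let $ma\ge b$, $(a',b')\hookrightarrow(a,b)$ and $ma'\ge b'$. Then $(ma'-b',a')\hookrightarrow(ma-b,a)$.

**Proof.** An element of $\mathrm{Rep}(ma-b,a)$ is a tuple $T=(T_{lk})_{l\ne k}$ with $T_{lk}:L_k\to A_l$, $\dim L_k=ma-b$, $\dim A_l=a$. Consider those $T$ for which every $T_k=(T_{lk})_{l\ne k}:L_k\to\bigoplus_{l\ne k}A_l$ is injective. They form a nonempty open set because $ma-b\le ma$, so by the closedness principle it suffices to treat them.

First we build a tuple with kernel $T$. Choose surjections $Z_k:\bigoplus_{l\ne k}A_l\to\mathbb C^b$ with kernel $T_k(L_k)$; the dimensions fit. Their components $Z_{kl}:A_l\to\mathbb C^b$ form an element of $\mathrm{Rep}(a,b)$, which by hypothesis has a sub $(A'_l),(B'_k)$ of dimension $(a',b')$.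

Now we restrict kernels. The map $Z_k$ sends $\bigoplus_{l\ne k}A'_l$, of dimension $ma'$, into $B'_k$, of dimension $b'$. The kernel of this restriction has dimension at least $ma'-b'$ and lies in $\ker Z_k=T_k(L_k)$. As $T_k$ is injective, we can choose $L'_k\subset L_k$ of dimension $ma'-b'$ with $T_k(L'_k)$ inside that kernel. Then $T_k(L'_k)\subset\bigoplus_{l\ne k}A'_l$, that is, $T_{lk}L'_k\subset A'_l$ for all $l\ne k$. So $(L'_k),(A'_l)$ is a sub of $T$ of dimension $(ma'-b',a')$. $\square$

**Example 6.** Let $K=3$. If $(3,5)\hookrightarrow(4,8)$ were true, Lemma 4 (with $2\cdot4\ge8$ and $2\cdot3\ge5$) would give $(1,3)\hookrightarrow(0,4)$, which is absurd since $1>0$. One reflection turns the infeasible case into a trivial contradiction.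

The contradiction in Example 6 came from the trivial inequality $a'\le a$ after one reflection. Let us pull this inequality back through $n-1$ reflections. For $n\ge1$ put
$$L_n(a,b)=s_na-s_{n-1}b .$$
Then $L_1(a,b)=a$, and since $s_{n+1}=ms_n-s_{n-1}$,
$$L_{n+1}(a,b)=s_n(ma-b)-s_{n-1}a=L_n(ma-b,\,a).\tag{8}$$

**Lemma 5.** Let $n\ge1$ and $\alpha'\hookrightarrow\alpha$.

* (P1) If $L_n(\alpha)\le0$ then $L_n(\alpha')\le0$.
* (P2) If $L_n(\alpha)\ge0$ then $L_n(\alpha-\alpha')\ge0$.

For $n\ge2$ this is the analogue of Lemma 3 for the slope $s_{n-1}/s_n=\gamma'(n)<\lambda$.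

**Proof.** Induction on $n$. For $n=1$, $L_1(a,b)=a$. If $a\le 0$ then $a=0$, hence $a'=0$, which is (P1); and $a-a'\ge0$ is (P2). Assume both claims for $n$, and let $\alpha=(a,b)$, $\alpha'=(a',b')$.

**Step 1: a case that is always easy.** If $ma'\le b'$, then (8) gives
$$L_{n+1}(\alpha')=s_n(ma'-b')-s_{n-1}a'\le0.$$
This is the conclusion of (P1). If $L_{n+1}(\alpha)\ge0$, it also gives $L_{n+1}(\alpha-\alpha')=L_{n+1}(\alpha)-L_{n+1}(\alpha')\ge0$, the conclusion of (P2). So from now on $ma'>b'$.

**Step 2: (P1) for $n+1$.** We want to reflect, so we need $ma\ge b$. Suppose $ma<b$. Then for generic $Z\in\mathrm{Rep}(a,b)$ all $Z_k$ are injective, so for a sub of dimension $(a',b')$ the space $\bigoplus_{l\ne k}A'_l$ embeds in $B'_k$, and $ma'\le b'$, a contradiction. So $ma\ge b$, and Lemma 4 gives $(ma'-b',a')\hookrightarrow(ma-b,a)$. By (8), $L_n(ma-b,a)=L_{n+1}(\alpha)\le0$. So (P1) for $n$ gives $L_{n+1}(\alpha')=L_n(ma'-b',a')\le0$.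

**Step 3: (P2) for $n+1$.** From $L_{n+1}(\alpha)\ge0$ and (8), $s_n(ma-b)\ge s_{n-1}a\ge0$, so $ma\ge b$. Lemma 4 applies again, and $L_n(ma-b,a)=L_{n+1}(\alpha)\ge0$. The difference of the reflected vectors is $(ma''-b'',a'')$ with $(a'',b'')=\alpha-\alpha'$. So (P2) for $n$ and (8) give $L_{n+1}(\alpha-\alpha')=L_n(ma''-b'',a'')\ge0$. $\square$

## 9. Proof of part (ii): two consecutive forms $L_p$ and $L_{p+1}$

Let $\gamma'(p)\le M/N\le\gamma'(p+1)$. By (3) this says $s_pM-s_{p-1}N\ge0$ and $s_{p+1}M-s_pN\le0$, that is,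
$$L_p(\alpha)\ge0,\qquad L_{p+1}(\alpha)\le0.$$
Next, the two inequalities (5) are
$$L_{p+1}(\beta)\le0\quad\text{and}\quad L_p(\eta)\ge0.\tag{9}$$
Indeed $L_{p+1}(\beta)=s_{p+1}d-s_p(N-d)\le0$ iff $(s_p+s_{p+1})d\le s_pN$, and $L_p(\eta)=s_p(M-d)-s_{p-1}d\ge0$ iff $(s_{p-1}+s_p)d\le s_pM$.

**Step 1: necessity.** Here Lemma 5 is applied to $\beta\hookrightarrow\alpha$. If $d$ is feasible, then $\beta\hookrightarrow\alpha$ by Lemma 1. Since $L_{p+1}(\alpha)\le0$, (P1) gives $L_{p+1}(\beta)\le0$. Since $L_p(\alpha)\ge0$, (P2) gives $L_p(\eta)=L_p(\alpha-\beta)\ge0$. This is (9).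

**Step 2: sufficiency.** Here the same lemma is applied one level down, to subs of $\beta$ and of $\eta$. Assume (9). From $(s_{p-1}+s_p)d\le s_pM$ we get $d\le M\le N$, so $\beta$ and $\eta$ have nonnegative entries. Let $\kappa\hookrightarrow\beta$. As $L_{p+1}(\beta)\le0$, (P1) with $n=p+1$ gives $L_{p+1}(\kappa)\le0$, that is,
$$\kappa_s\le r_1\kappa_t,\qquad r_1=\frac{s_p}{s_{p+1}}.$$
Let $\eta-c\hookrightarrow\eta$. As $L_p(\eta)\ge0$, (P2) with $n=p$ gives $L_p(c)\ge0$, that is,
$$c_s\ge r_2c_t,\qquad r_2=\frac{s_{p-1}}{s_p}.$$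
We have $0\le r_2<\lambda\le m$, and the recursion for $s_n$ gives exactly the condition of Lemma 7:
$$(m-r_2)r_1=\frac{ms_p-s_{p-1}}{s_p}\cdot\frac{s_p}{s_{p+1}}=\frac{s_{p+1}}{s_p}\cdot\frac{s_p}{s_{p+1}}=1.$$
So $\langle\kappa,c\rangle\ge0$ for all such $\kappa,c$. By Proposition 6, $\beta\hookrightarrow\alpha$, and by Lemma 1, $d$ is feasible. $\square$

This completes the proof of the Theorem, and with the Corollary of Section 2, Conjecture 4.1 holds for all $K\ge3$.

**Example 7.** Let $K=3$, $M=3$, $N=5$. The ratio $\frac35=\gamma(2)$ lies between $\gamma'(2)=\frac12$ and $\gamma'(3)=\frac23$, so $p=2$, and (5) reads $3d\le2\cdot3$ and $5d\le2\cdot5$. Both give $d\le2$, and the dimension count $4d\le8$ agrees. For $d=2$: $\beta=(2,3)$, $\eta=(1,2)$, $r_1=\frac23$, $r_2=\frac12$, and $(2-\frac12)\cdot\frac23=1$. For $M=4$, $N=8$ the ratio is $\frac12=\gamma'(2)$, and either of $p=1,2$ may be used. With $p=1$, (5) reads $d\le4$, $3d\le8$; with $p=2$ it reads $3d\le8$, $5d\le16$. Both give $d(4,8)=2$, while $d^*=\frac83$ is attained at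 $q=3$, that is, $d(12,24)=8$.
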